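# Flat-spectrum multitone signals with crest factor below $\sqrt2$

## 1. The guess $\sqrt2$, tested on one and two tones

For a $T$-periodic real signal $u$ put
$$\|u\|_\infty=\sup_t|u(t)|,\qquad \|u\|_2=\Big(\frac1T\int_0^Tu(t)^2\,dt\Big)^{1/2}.$$

**Definition (crest factor).** For $u\ne0$, $CF(u)=\|u\|_\infty/\|u\|_2$; in decibels, $20\log_{10}CF(u)$.

An average is at most a maximum, so $CF(u)\ge1$ always. A square wave with values $\pm1$ has crest factor $1$. A cosine has peak $1$ and rms value $1/\sqrt2$, so its crest factor is $\sqrt2$, about 3 dB.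

We study signals in which all frequencies up to $N$ occur with the same amplitude and only the phases are free:
$$u(t)=\sum_{k=1}^N\cos\Big(\frac{2\pi kt}T+\phi_k\Big),\qquad CF_N^*=\min_{\phi_1,\dots,\phi_N}CF(u).$$
The minimum exists by compactness and continuity. Crest factors do not change when time is rescaled, so from now on $T=2\pi$. By orthogonality $\|u\|_2=\sqrt{N/2}$, whatever the phases. Minimizing the crest factor therefore means minimizing the peak, and the value $\sqrt2$ corresponds to the peak $\sqrt N$.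

Kahane's result is that $\limsup_{N\to\infty}CF_N^*\le\sqrt2$. The source of our problem, "Multitone Signals with Low Crest Factor" (https://github.com/ACC839303568/OpenCourse), states: "It is an open question whether the crest factor can be made smaller than 3 dB." We read this for large $N$: is $\liminf_{N\to\infty}CF_N^*<\sqrt2$?

The first guess is no, and the simplest cases support it.

One tone: $u=\cos(t+\phi_1)$ has $CF=\sqrt2$ exactly, so $CF_1^*=\sqrt2$.

Two tones: after a time shift, $u(t)=\cos t+\cos(2t+\phi)$, and $\|u\|_2=1$. Replacing $t$ by $t+\pi$ changes the sign of the first summand only, so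
$$\|u\|_\infty=\max_t\big(|\cos t|+|\cos(2t+\phi)|\big).$$
Choose $t=-\phi/2+k\pi/2$. Then $|\cos(2t+\phi)|=1$, while $|\cos t|$ is $|\cos(\phi/2)|$ or $|\sin(\phi/2)|$ according to the parity of $k$. One of these is at least $1/\sqrt2$, so $CF_2^*\ge1+1/\sqrt2>1.7>\sqrt2$.

There is also a reason for the guess when $N$ is large. Write
$$u=\mathrm{Re}\,f,\qquad f(t)=\sum_{k=1}^Nc_ke^{ikt},\qquad c_k=e^{i\phi_k}.$$
The natural approach is to make the envelope $|f|$ nearly constant. By Parseval the mean of $|f|^2$ is $N$, so a flat envelope means $|f|\approx\sqrt N$, and then $\|u\|_\infty\lesssim\sqrt N$, which is crest factor about $\sqrt2$. We shall see in Section 4 that a linear chirp does this. But the same identity shows where the approach stops: $\|f\|_\infty\ge\sqrt N$ for every choice of phases. No argument that bounds $|u|$ by $|f|$ can give a peak below $\sqrt N$.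

Nevertheless the guess is false. To beat $\sqrt N$ one must use $|\mathrm{Re}f|<|f|$: the local waveform of $u$ must differ from a cosine, at least for part of the period.

## 2. Bounds from above and below

For a finite nonempty $\Lambda\subset\{1,2,\dots\}$ let $CF^*(\Lambda)$ be the minimal crest factor of $\sum_{k\in\Lambda}\cos(kt+\phi_k)$ over all phases; the rms value is $\sqrt{|\Lambda|/2}$. Write $|\Omega|$ for the length of a set $\Omega\subset\mathbb R$.

**Theorem 1.** Let $\Omega\subset[0,\infty)$ be a finite union of disjoint compact nondegenerate intervals. Suppose that for some odd integer $q\ge3$ and some nondegenerate interval $I\subset(0,\infty)$ both $I\subset\Omega$ and $qI\subset\Omega$. Put $\Lambda_N=\{k\in\mathbb Z_{\ge1}:k\in N\Omega\}$, with $N>0$ real. Then $\limsup_{N\to\infty}CF^*(\Lambda_N)<\sqrt2$.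

**Corollary 1.** With $\Omega=[0,1]$, $q=3$, $N\in\mathbb N$ we have $\Lambda_N=\{1,\dots,N\}$, and
$$\liminf_{N\to\infty}CF_N^*\le\limsup_{N\to\infty}CF_N^*\le\sqrt2\,(1-10^{-8})<\sqrt2.$$

**Theorem 2.** If $D=\max\Lambda$, then
$$CF^*(\Lambda)^2\ge1+\frac1{|\Lambda|}\sum_{k\in\Lambda}\frac{k^2}{D^2}.$$
In particular $CF_N^*>2/\sqrt3$ (about 1.25 dB) for every $N\ge1$.

**Corollary 2.** For $\theta\in[0,1)$ and $N\in\mathbb N$ let $\Lambda_N=\mathbb Z_{\ge1}\cap[\theta N,N]$. Then $\liminf CF^*(\Lambda_N)^2\ge(4+\theta+\theta^2)/3$, and $\limsup CF^*(\Lambda_N)<\sqrt2$ if $\theta<1/3$. Since the lower bound tends to $2$ as $\theta\to1$, no constant below $\sqrt2$ works for all $\theta$ simultaneously.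

So the answer to the question is yes, with a tiny but fixed gain. The hypothesis of Theorem 1 asks for a band and its $q$-fold dilate, both inside the spectrum. For $\Omega=[0,1]$, $q=3$ one may take $I=[\frac15,\frac15+\frac1{120}]$. For $\Omega=[\frac12,1]$ no $I$ exists for any $q\geq 3$: $I\subset\Omega$ forces $qI\subset[\frac32,\infty)$. The arguments below determine neither $\lim CF_N^*$ nor whether $\sqrt2$ can be beaten for a fixed $\theta\ge\frac13$.

## 3. The Bernstein–Szegő inequality and the floor $2/\sqrt3$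

We begin with the lower bound; its main tool is used again later.

**Bernstein–Szegő inequality.** A real trigonometric polynomial $u$ of degree at most $D$ ($D\ge1$) satisfies, for all real $t$,
$$u'(t)^2+D^2u(t)^2\le D^2\|u\|_\infty^2.\tag{1}$$

*Proof.* We compare $u$ with a cosine of frequency $D$ and count zeros. If $u=0$ there is nothing to prove. Otherwise divide $u$ by $(1+\varepsilon)\|u\|_\infty$ and let $\varepsilon\downarrow0$ at the end: it suffices to show $u'^2+D^2u^2\le D^2$ when $\|u\|_\infty<1$.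

Suppose $u'(t_0)^2>D^2(1-u(t_0)^2)$. The right side is positive, so $u'(t_0)\ne0$, and replacing $u$ by $-u$ if necessary we may assume $u'(t_0)>0$. Since $|u(t_0)|<1$, we can choose $h$ so that $g(t)=\cos(D(t-h))$ satisfies $g(t_0)=u(t_0)$ and $g'(t_0)>0$. Then $g'(t_0)=D\sqrt{1-u(t_0)^2}<u'(t_0)$.

Let $v=g-u$, of degree at most $D$. In a period there are $2D$ points where $g=\pm1$. At each of them $v$ is nonzero with the sign of $g$, because $|u|<1$. The signs alternate, so $v$ has a zero inside each of the $2D$ open arcs between consecutive such points. Now look at the arc containing $t_0$ (it lies inside an arc because $|g(t_0)|<1$). There $g$ increases, so $v$ is negative at the left end and positive at the right end. But $v(t_0)=0$ and $v'(t_0)<0$, so $v$ is positive just to the left of $t_0$ and negative just to the right. Hence $v$ has a zero to the left of $t_0$, a zero at $t_0$, and a zero to the right, all in this arc. In total $v$ has at least $(2D-1)+3=2D+2$ zeros in a period. Since $v\not\equiv0$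 has degree at most $D$, it has at most $2D$ zeros, a contradiction. $\square$

Dropping the second term on the left of (1) gives Bernstein's inequality $\|u'\|_\infty\le D\|u\|_\infty$.

*Proof of Theorem 2.* We average (1) over a period. For $u=\sum_{k\in\Lambda}\cos(kt+\phi_k)$ the mean of $u'^2$ is $\frac12\sum_{k\in\Lambda}k^2$ and the mean of $u^2$ is $\frac12|\Lambda|$, so
$$\tfrac12\sum_{k\in\Lambda}k^2+\tfrac12D^2|\Lambda|\le D^2\|u\|_\infty^2.$$
Dividing by $\frac12D^2|\Lambda|=D^2\|u\|_2^2$ gives $CF(u)^2\ge1+\frac1{|\Lambda|}\sum_{k\in\Lambda}k^2/D^2$. For $\Lambda=\{1,\dots,N\}$ the right side is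
$$1+\frac{(N+1)(2N+1)}{6N^2}=1+\frac{2N^2+3N+1}{6N^2}>\frac43.\qquad\blacksquare$$

There is room between $2/\sqrt3\approx1.155$ and $\sqrt2\approx1.414$. The rest of the lecture gets a little way into it.

## 4. Linear chirps and their delay intervals

A chirp is a sum $\sum_ke^{i(kt-\psi(k))}$ with $\psi$ quadratic. Stationary phase suggests that frequency $\xi$ is heard at the time $t=\psi'(\xi)$. If $\psi''=2\pi s/N$, a band of length $\lambda N$ occupies a fraction $s\lambda$ of the period, and its energy $\lambda N$ is spread evenly there, so the amplitude should be $\sqrt{N/s}$. Large $s$ means a slow sweep and a small amplitude. We make this precise with bounded error, using smooth cutoffs.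

**Cutoffs.** Fix a nondecreasing $\rho\in C^\infty(\mathbb R)$ with $\rho=0$ on $(-\infty,0]$ and $\rho=1$ on $[1,\infty)$. For $M_1<M_2$ and $0<w\le(M_2-M_1)/2$ let
$$\chi(\xi)=\rho\Big(\frac{\xi-M_1}w\Big)\rho\Big(\frac{M_2-\xi}w\Big).$$
Then $\chi\in C_c^\infty$, $0\le\chi\le1$, $\chi=0$ off $(M_1,M_2)$, and $\chi=1$ on $[M_1+w,M_2-w]$. If $\xi\le M_2-w$ the second factor is $1$; if $\xi\ge M_1+w$ the first is. These two half-lines cover $\mathbb R$, so everywhere
$$\chi(\xi)=\rho\Big(\frac{\xi-M_1}w\Big)+\rho\Big(\frac{M_2-\xi}w\Big)-1.\tag{2}$$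

**Definition (delay interval).** If $\psi$ is quadratic with $\psi''=2\pi s/N>0$, the delay interval of the band $[M_1,M_2]$ is $\frac1{2\pi}\psi'([M_1,M_2])$. Its length is $s(M_2-M_1)/N$. It is read modulo $1$, as a set of values of $t/2\pi$.

Example: take the band $[0.2N,0.3N]$ and $\psi'(\xi)=2\pi(0.5+2(\xi/N-0.2))$, so $s=2$. The delay interval is $[0.5,0.7]$ and the expected amplitude is $\sqrt{N/2}$. The energy balance is right: mean square $\frac N2\cdot0.2=0.1N$, the number of frequencies (up to $O(1)$).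

We write $\hat f(y)=\int f(\xi)e^{-2\pi i\xi y}\,d\xi$ and recall Poisson summation, $\sum_{k\in\mathbb Z}f(k)=\sum_{m\in\mathbb Z}\hat f(m)$ for $f\in C_c^\infty$.

**Lemma 1 (chirps).** For every $\sigma\in(0,1]$ there is $C=C(\sigma,\rho)$ such that the following holds. Let $N\ge1$, $s\ge\sigma$, $M_2-M_1\le N$, $N^{3/4}\le w\le(M_2-M_1)/2$, let $\psi$ be a real quadratic polynomial with $\psi''=2\pi s/N$, and let $S(t)=\sum_{k\in\mathbb Z}\chi(k)e^{i(kt-\psi(k))}$. Then $|S(t)-G(t)|\le C(1+s)^2$ for all real $t$, where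
$$G(t)=\sqrt{N/s}\;e^{-i\pi/4}\sum_{m\in\mathbb Z}\chi(\xi_m)\,e^{i((t-2\pi m)\xi_m-\psi(\xi_m))},\qquad\psi'(\xi_m)=t-2\pi m.$$
The $m$-th term of $G$ is nonzero only if $\frac t{2\pi}-m$ is interior to the delay interval. Hence at most $s+1$ terms are nonzero, and at most one if the delay interval has length at most $1$.

*Proof.* Constants $C$ may change from line to line but depend only on $\sigma,\rho$.

**Step 1 (Poisson summation).** This step turns the sum into integrals with exactly quadratic phase. We have $S(t)=\sum_mI_m$, $I_m=\int\chi e^{i\Phi_m}\,d\xi$, with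
$$\Phi_m(\xi)=(t-2\pi m)\xi-\psi(\xi)=\Phi_m(\xi_m)-\frac{\pi s}N(\xi-\xi_m)^2,$$
because $\Phi_m'(\xi_m)=0$ and $\Phi_m''=-2\pi s/N$. Let $r_m=\mathrm{dist}\big(t-2\pi m,\psi'([M_1,M_2])\big)$. The interval $\psi'([M_1,M_2])$ has length at most $2\pi s$.

**Step 2 (near terms, $r_m<2\pi$).** Here we show that $I_m$ equals the $m$-th term of $G$ up to $O(1)$. The near $m$ correspond to $2\pi$-spaced points in an open interval of length at most $2\pi s+4\pi$, so there are at most $s+3$ of them.

For $\mathrm{Re}\,z>0$ the Fourier transform of $e^{-\pi z\eta^2}$ is $z^{-1/2}e^{-\pi y^2/z}$ (principal branch). Insert $\chi(x+\eta)=\int\hat\chi(y)e^{2\pi i(x+\eta)y}\,dy$ and use Fubini: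
$$\int\chi(x+\eta)e^{-\pi z\eta^2}\,d\eta=z^{-1/2}\int\hat\chi(y)e^{2\pi ixy}e^{-\pi y^2/z}\,dy.$$
Put $z=\varepsilon+is/N$ and let $\varepsilon\downarrow0$. Dominated convergence applies on both sides, since $\chi$ has compact support, $\hat\chi\in L^1$, and $|e^{-\pi y^2/z}|\le1$. As $(is/N)^{-1/2}=\sqrt{N/s}\,e^{-i\pi/4}$,
$$\int\chi(x+\eta)e^{-i\pi s\eta^2/N}\,d\eta=\sqrt{N/s}\,e^{-i\pi/4}\int\hat\chi(y)e^{2\pi ixy}e^{i\pi Ny^2/s}\,dy.$$
Take $x=\xi_m$ and multiply by $e^{i\Phi_m(\xi_m)}$: the left side becomes $I_m$. If on the right $e^{i\pi Ny^2/s}$ is replaced by $1$, the integral becomes $\chi(\xi_m)$, and we get exactly the $m$-th term of $G$. By $|e^{i\vartheta}-1|\le|\vartheta|$ and $\widehat{\chi''}(y)=-4\pi^2y^2\hat\chi(y)$, the replacement costs at most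
$$\sqrt{N/s}\,\frac{\pi N}s\int y^2|\hat\chi(y)|\,dy=\sqrt{N/s}\,\frac N{4\pi s}\,\|\widehat{\chi''}\|_1.$$
By (2), $\chi''(\xi)=w^{-2}\big[\rho''(\frac{\xi-M_1}w)+\rho''(\frac{M_2-\xi}w)\big]$. The $L^1$ norm of a Fourier transform does not change when the function is translated, reflected or dilated (if $f(\xi)=h(\xi/w)$ then $\hat f(y)=w\hat h(wy)$). So $\|\widehat{\chi''}\|_1\le2w^{-2}\|\widehat{\rho''}\|_1$, finite since $\rho''\in C_c^\infty$. The cost is at most $CN^{3/2}w^{-2}\le C$ for each near $m$, because $s\ge\sigma$ and $w\ge N^{3/4}$. In total it is at most $C(s+3)$.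

**Step 3 (far terms, $r_m\ge2\pi$).** Here we show that these contribute little to $S$ and nothing to $G$. Now $\xi_m\notin[M_1,M_2]$, so $\chi(\xi_m)=0$. On $[M_1,M_2]$ we have $|\Phi_m'|\ge r_m$, $\Phi_m''=-2\pi s/N$, $\Phi_m'''=0$. One integration by parts replaces $\chi$ by $i(\chi/\Phi_m')'$. Doing it twice,
$$I_m=-\int e^{i\Phi_m}\Big(\frac1{\Phi_m'}\Big(\frac\chi{\Phi_m'}\Big)'\Big)'d\xi=-\int e^{i\Phi_m}\Big(\frac{\chi''}{\Phi_m'^2}-\frac{3\chi'\Phi_m''}{\Phi_m'^3}+\frac{3\chi\Phi_m''^2}{\Phi_m'^4}\Big)d\xi.$$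
Here $\int|\chi''|\le C/w\le C$, $\int|\chi'|\le2$, $\int\chi\le N$. The three terms are at most $Cr_m^{-2}$, $6\cdot\frac{2\pi s}Nr_m^{-3}$ and $3N\big(\frac{2\pi s}N\big)^2r_m^{-4}$, so $|I_m|\le C(1+s)^2r_m^{-2}$. On each side of $\psi'([M_1,M_2])$ the numbers $r_m$ are at least $2\pi$ and are $2\pi$-separated, so $\sum r_m^{-2}\le2\sum_{j\ge1}(2\pi j)^{-2}$, and the far terms sum to at most $C(1+s)^2$.

**Step 4 (counting the terms of $G$).** Since $\chi$ vanishes off $(M_1,M_2)$ and $\psi'$ is increasing, a nonzero term needs $\frac t{2\pi}-m$ in the interior of the delay interval. An open interval of length $L$ contains at most $L+1$ points spaced by $1$, and at most one if $L\le1$. The delay interval has length at most $s$. $\square$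

The cutoff makes the amplitudes near the band ends smaller than $1$, while we need all of them equal to $1$. The next lemma repairs this. We recall Hoeffding's inequality: for independent uniform signs $\varepsilon_k$ and reals $x_k$ with $|x_k|\le1$, $k\in E$, one has $P(|\sum_{k\in E}\varepsilon_kx_k|\ge\lambda)\le2e^{-\lambda^2/(2|E|)}$.

**Lemma 2 (repair).** Let $D\ge1$ be an integer, $E\subset\{1,\dots,D\}$ and $|\hat c_k|\le1$ for $k\in E$. There are $c_k$ with $|c_k|=1$ and
$$\Big\|\mathrm{Re}\sum_{k\in E}(c_k-\hat c_k)e^{ikt}\Big\|_\infty\le2\sqrt{2|E|\log(15D)}.$$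

*Proof.* Assume $E\ne\emptyset$. Each $\hat c_k$ is the midpoint of two unimodular numbers, and we choose between them at random. Write $\hat c_k=\cos\gamma_k\,e^{i\alpha_k}$ with $\gamma_k\in[0,\frac\pi2]$, and $c_k=e^{i(\alpha_k+\varepsilon_k\gamma_k)}$ with independent uniform signs $\varepsilon_k$. Then $c_k-\hat c_k=\varepsilon_kw_k$ with $w_k=i\sin\gamma_k\,e^{i\alpha_k}$, $|w_k|\le1$.

Let $X(t)=\mathrm{Re}\sum_{k\in E}\varepsilon_kw_ke^{ikt}$ and $\lambda=\sqrt{2|E|\log(15D)}$. For each $t$, Hoeffding gives $P(|X(t)|\ge\lambda)\le\frac2{15D}$. A union bound over $7D$ equally spaced points of the circle gives total probability at most $\frac{14}{15}<1$, so some choice of signs has $|X|\le\lambda$ on this grid. Every $t$ is within $\frac\pi{7D}<\frac1{2D}$ of the grid. Bernstein's inequality $\|X'\|_\infty\le D\|X\|_\infty$ then gives $\|X\|_\infty\le\lambda+\frac12\|X\|_\infty$, that is, $\|X\|_\infty\le2\lambda$. $\square$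

With the two lemmas the value $\sqrt2$ is immediate. Let $N\ge16$ be an integer, and take the band $[0,N]$, $w=N^{3/4}$, $\psi(\xi)=\pi\xi^2/N$, so $s=1$. The delay interval is $[0,1]$, so $G$ has at most one nonzero term, and $|S|\le\sqrt N+O(1)$. The coefficients $\chi(k)e^{-i\psi(k)}$, $1\le k\le N$, are unimodular except on a set $E$ of size $O(N^{3/4})$, and Lemma 2 repairs them at cost $O(N^{3/8}\sqrt{\log N})=o(\sqrt N)$. Hence $\|u\|_\infty\le\sqrt N+o(\sqrt N)$ and $\limsup CF_N^*\le\sqrt2$.

## 5. Lowering a cosine with an odd harmonic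

At each time the signal just built is locally $\sqrt N\cos(\text{phase})$. We want a local waveform with a smaller peak. A square wave, with its harmonics of odd order, points the way; one harmonic is enough.

**Waveform inequality.** Let $q\ge3$ be odd and $b\ge0$, $bq^2\le1$. Then for all real $\Theta$
$$|\cos\Theta-b\cos q\Theta|\le1-b.\tag{3}$$

*Proof.* From $|\sin qy|\le q|\sin y|$ and $1-\cos x=2\sin^2(x/2)$ we get $1-\cos q\Theta\le q^2(1-\cos\Theta)$. Hence
$$\cos\Theta-b\cos q\Theta=1-b-(1-\cos\Theta)+b(1-\cos q\Theta)\le1-b-(1-bq^2)(1-\cos\Theta)\le1-b.$$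
As $q$ is odd, replacing $\Theta$ by $\Theta+\pi$ changes the sign of $\cos\Theta-b\cos q\Theta$, so the lower bound follows too. $\square$

For $q=3$, $b=\frac19$: the peak of $\cos\Theta-\frac19\cos3\Theta$ is $\frac89$, its rms value is $\sqrt{\frac12\cdot\frac{82}{81}}$, and its crest factor is $\sqrt2\cdot\frac8{\sqrt{82}}\approx1.249$. Oddness matters: for even $q$ the shift by $\pi$ flips only the first summand, so $\cos\Theta+b\cos(q\Theta+\phi)$ has peak at least $1+b|\cos\phi|\ge1$ for every $\phi$.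

What would this buy? Normalize $|\Omega|=1$. Sweep a band $NA$ with $|A|=\delta/q$ at slope $s_1$ and everything else at slope $s_0$. If the harmonic is added to the chirp on $A$, the local peak there is $\sqrt{N/s_1}\,(1-b)$. It equals $\sqrt{N/s_0}$, the peak elsewhere, when
$$s_1=s_0(1-b)^2.$$
So $A$ may be swept faster. If the harmonic were free, the whole period would be used up when $s_0\big(1-\frac\delta q\big)+s_1\frac\delta q=1$, that is, $s_0\big(1-(2b-b^2)\frac\delta q\big)=1$, so $s_0>1$: everything is swept more slowly and the peak drops below $\sqrt N$ by a relative amount of order $b\delta/q$.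

The harmonic must come from the band $B=qA$. While the fundamental sweeps $A$ at slope $s_1$, the harmonic sweeps $B$ in the same time, at slope $s_1/q$. A full chirp there would have amplitude $\sqrt{qN/s_1}$; we want $b\sqrt{N/s_1}$. So the coefficients on $B$ must contain a piece $-a\,e^{-i\psi_D(k)}$ with
$$a=b/\sqrt q,\tag{4}$$
where $\psi_D$ is the phase of the harmonic, next to their main part $e^{-i\psi_0(k)}$, which is swept at some other time.

## 6. The ghost forced by unimodularity

Put $z=e^{-i(\psi_0-\psi_D)}$. The wish is a coefficient $e^{-i\psi_0}(1-az^{-1})$, whose modulus is not $1$ on most of $B$ and may exceed $1$. Lemma 2 is useless here: on a set $E$ of size comparable to $N$ its error is of order $\sqrt{N\log N}$. We must replace $1-az^{-1}$ by a unimodular function of $z$, and something has to be paid for it already at first order in $a$. Indeed, if $|1+ag(z)+O(a^2)|=1$ on the circle for small $a$, with $g$ a trigonometric polynomial in $z$, then $\mathrm{Re}\,g=0$ there. So the Fourier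 coefficients satisfy $g_n=-\overline{g_{-n}}$, and $g_{-1}=-1$ forces $g_1=1$. The wanted piece $-az^{-1}$ comes with an unwanted $+az$.

**Definition (the factor $\mathcal B$).** For $0<a<1$ the Blaschke factor $\frac{z-a}{1-az}$ has modulus $1$ on $|z|=1$, because there $|z-a|=|1-a\bar z|=|1-az|$. We use
$$\mathcal B(z)=\frac{z-a}{z(1-az)}=-az^{-1}+(1-a^2)\sum_{n\ge0}a^nz^n,\qquad|\mathcal B(z)|=1\quad(|z|=1).\tag{5}$$

The expansion is checked by multiplying out: $(1-az^{-1})\sum_{n\ge0}a^nz^n=\sum_{n\ge0}a^nz^n-az^{-1}-\sum_{n\ge0}a^{n+2}z^n$. For $a=\frac12$, $z=i$ the modulus claim reads $|i-\frac12|=|1-\frac i2|=\frac{\sqrt5}2$.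

With coefficients $e^{-i\psi_0}\mathcal B(z)$ the signal from $B$ becomes a sum of chirps with phases
$$\psi_n=\psi_0+n(\psi_0-\psi_D),\qquad n=-1,0,1,2,\dots,$$
with weights $-a$ for $n=-1$ (the harmonic, $\psi_{-1}=\psi_D$) and $(1-a^2)a^n$ for $n\ge0$. We call the chirps with $n\ge1$ *ghosts*. If the main chirp hears a frequency at time $d_0$ and the harmonic at time $d_D$, the $n$-th ghost hears it at time $(n+1)d_0-nd_D$. For example, $d_0=0.2$ and $d_D=0.4$ give the ghost times $0$, $-0.2$, $-0.4,\dots$ for $n=1,2,3,\dots$.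

The first ghost is the trouble. Its slope is $s^{(1)}=2s_0-s_1/q$ and its amplitude is about $a\sqrt{N/s^{(1)}}$. If it is added to a time interval already filled to the level $\sqrt{N/s_0}$, the triangle inequality gives an increase of order $a\sqrt N$, with no factor $\delta$, against a gain of order $\frac{b\delta}q\sqrt N=\frac{\delta}{\sqrt q}\,a\sqrt N$; for small $\delta$ the bound gets worse. If instead a quiet time slot is reserved for it, of length $s^{(1)}|B|=s^{(1)}\delta$, the time budget reads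
$$s_0\Big(1-\delta-\frac\delta q\Big)+s_0\delta+s_1\frac\delta q+\Big(2s_0-\frac{s_1}q\Big)\delta=1 .$$
With $s_1=s_0(1-b)^2$ the left side is $s_0\big[1+\delta\big(2-\frac1q\big)\big]$, so $s_0<1$. We lose, since the slot costs order $\delta$ while the gain is of order $b\delta$.

## 7. Piling $K$ ghosts into one slot

The way out uses the fact that the slot is much too good for one ghost. In the slot the level may rise to $\sqrt{N/s_0}$, but the ghost fills it only to about $a\sqrt N$. So cut $A$ and $B$ into $K$ pieces $A_j$, $B_j=qA_j$, and choose the times so that the first ghosts of all $K$ pieces fall in the same slot, whose length is now of order $\delta/K$. If the $K$ ghosts added up in phase, the level would be $aK\sqrt N$; with good signs it is about $a\sqrt K\sqrt N$. With $a\sqrt K=c$ a small constant, the slot costs time of order $\delta/K=\delta a^2/c^2$, far less than the gain of order $\delta a$.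

To make all first ghosts coincide, give piece $j$ the main delay $m_j$ and the harmonic delay $2m_j$. Then the $n$-th ghost starts at $(n+1)m_j-n\cdot2m_j=(1-n)m_j$: at $0$ for $n=1$ and all $j$, but at distinct places $-m_j$ for $n=2$. So second-order ghosts cost only $a^2$. The ghosts with $n\ge3$ are simply added up: they cost $O(Ka^3)=O(c^2a)$, which is below the gain of order $\delta a$ if $c$ is small in terms of $\delta$ and $q$. This dictates the order of choices: first $\delta$, then $c$, then $K$.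

**Lemma 3 (Rudin–Shapiro).** For $K=2^r$ there are signs $\epsilon_1,\dots,\epsilon_K$ with $\big|\sum_{j=1}^K\epsilon_je^{i(j-1)\omega}\big|\le\sqrt{2K}$ for all real $\omega$.

*Proof.* Let $P_0=Q_0=1$, $P_{r+1}=P_r+z^{2^r}Q_r$, $Q_{r+1}=P_r-z^{2^r}Q_r$. By induction $P_r,Q_r$ have degree $2^r-1$ and all coefficients $\pm1$. For $|z|=1$ the parallelogram law gives $|P_{r+1}|^2+|Q_{r+1}|^2=2(|P_r|^2+|Q_r|^2)$, so $|P_r|^2\le|P_r|^2+|Q_r|^2=2^{r+1}=2K$. Take the coefficients of $P_r$. $\square$

For $K=4$: $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$, with signs $+,+,+,-$ and bound $\sqrt8$ (at $z=1$ the value is $2$).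

## 8. Parameters, frequency bands and time intervals

We now prove Theorem 1.

**Step 1 (normalization).** The aim is to reduce to $|\Omega|=1$ and a small $I$. If $|\Omega|=\mu$, replace $(\Omega,I,N)$ by $(\Omega/\mu,I/\mu,\mu N)$; this does not change $\Lambda_N$. So assume $|\Omega|=1$. Then $|\Lambda_N|=N+O(1)$. Shrinking $I$, assume
$$I=[\alpha,\alpha+\delta/q],\quad qI=[q\alpha,q\alpha+\delta],\quad\alpha>0,\quad\alpha+\delta/q<q\alpha,\quad0<\delta\le\tfrac1{40}.$$
In particular $I$ and $qI$ are disjoint.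

**Step 2 (amplitudes and slopes).** Here we fix all constants and show $s_0>1$ with the right margin. Choose $c\in(0,\frac1{10}]$ with $12c^2\le\frac\delta{16\sqrt q}$. Then choose $K=2^r$ so large that, with $a=c/\sqrt K$ and $b=\sqrt q\,a$ as in (4),
$$c\sqrt K\ge4\sqrt q,\qquad a\le\frac\delta{16\sqrt q},\qquad bq^2\le1.\tag{6}$$
This is possible since $a,b\to0$ as $K\to\infty$. Let $\ell=\delta/K$, let $s_1=s_0(1-b)^2$, and define $s_0$ by
$$s_0\Big[1-(2b-b^2)\frac\delta q+\Big(2-\frac{(1-b)^2}q\Big)\ell\Big]=1.\tag{7}$$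
By (6), $b\le\frac19$, so $2b-b^2\ge b$. Also $bK=\sqrt q\,c\sqrt K\ge4q$, so $2\ell=\frac{2\delta b}{bK}\le\frac{b\delta}{2q}$. Hence the bracket in (7) is at most $1-\frac{b\delta}q+2\ell\le1-\frac{b\delta}{2q}$. It is also at least $1-\frac{2b\delta}q\ge\frac34$. Therefore, using $\sqrt{1-x}\le1-\frac x2$ and $\frac bq=\frac a{\sqrt q}$,
$$1<s_0\le\frac43,\qquad s_0^{-1/2}\le1-\frac{b\delta}{4q}=1-\frac{\delta a}{4\sqrt q}.\tag{8}$$

For $n\ge-1$ put $s^{(n)}=(n+1)s_0-ns_1/q$; these will be the slopes of the ghosts. So $s^{(-1)}=s_1/q$ and $s^{(0)}=s_0$. Since $0<s_1/q\le s_0$, for $n\ge0$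
$$1\le s_0\le s^{(n)}\le(n+1)s_0\le2(n+1),\qquad s^{(2)}\le3s_0\le4.\tag{9}$$

From here on all parameters are fixed and $N\to\infty$. Implied constants may depend on the parameters and on $\rho$, but not on $N$ or $t$.

**Step 3 (frequency bands).** In units of $N$, we cut $I$ and $qI$ into matching pieces. For $j=1,\dots,K$ let $\alpha_j=\alpha+(j-1)\ell/q$ and $\beta_j=q\alpha_j=\beta_1+(j-1)\ell$, and
$$A_j=[\alpha_j,\alpha_j+\ell/q],\qquad B_j=qA_j=[\beta_j,\beta_j+\ell].$$
The $A_j$ tile $I$ and the $B_j$ tile $qI$, because $K\ell=\delta$. The rest of $\Omega$, of measure $1-\delta-\delta/q>0$, we call the filler.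

**Step 4 (time intervals).** Here we place the delays in $\mathbb R/\mathbb Z$, where $t/2\pi$ lives, and check that nothing collides. Let $m_j=\frac15+4(j-1)\ell$ and
$$M_j=[m_j,m_j+s_0\ell],\quad P_j=[2m_j,2m_j+s_1\ell/q],\quad Z=[0,s^{(1)}\ell],\quad R_j=[-m_j,-m_j+s^{(2)}\ell].$$
We have $4K\ell=4\delta\le\frac1{10}$, $s_0\ell\le4\ell$, $s_1\ell/q\le\ell$ (as $s_1/q\le\frac43\cdot\frac13$), and $s^{(1)}\ell\le4\ell\le\frac1{10}$. So:

* $M_j\subset[0.2,0.3]$, the starting points being spaced by $4\ell\ge s_0\ell$;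
* $P_j\subset[0.4,0.6]$, the starting points being spaced by $8\ell$;
* $Z\subset[0,0.1]$.

Hence all $M_j$, $P_j$ and $Z$ have pairwise disjoint interiors. The $R_j$ start at points spaced by $4\ell\ge s^{(2)}\ell$ and lie in an arc of length at most $4K\ell<1$, so their interiors are pairwise disjoint modulo $1$. (The $R_j$ may overlap the other intervals.)

**Step 5 (filler).** This step checks that the remaining time is exactly what the filler needs at slope $s_0$. The complement of $\bigcup M_j\cup\bigcup P_j\cup Z$ in $[0,1]$ has measure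
$$1-s_0\delta-s_1\frac\delta q-s^{(1)}\ell=s_0\Big(1-\delta-\frac\delta q\Big).\tag{10}$$
Indeed, with $s_1=s_0(1-b)^2$ and $s^{(1)}=2s_0-s_1/q$,
$$s_0\delta+s_1\frac\delta q+\Big(2s_0-\frac{s_1}q\Big)\ell+s_0\Big(1-\delta-\frac\delta q\Big)=s_0\Big[1-\big(1-(1-b)^2\big)\frac\delta q+\Big(2-\frac{(1-b)^2}q\Big)\ell\Big],$$
which is the left side of (7), that is, $1$.

Put $\mu=1-\delta-\delta/q$. Up to finitely many points, the filler and the time complement are finite unions of intervals of total lengths $\mu$ and $s_0\mu$. Lay the filler intervals end to end to form $[0,\mu]$; lay the time intervals, scaled by $1/s_0$, end to end to form $[0,\mu]$ as well; take the common refinement of the two partitions. Undoing the concatenations gives finitely many nondegenerate intervals $F_i=[f_i,f_i']$ tiling the filler and $T_i=[\tau_i,\tau_i']$ tiling the time complement, each family with pairwise disjoint interiors, and $|T_i|=s_0|F_i|$.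

## 9. The coefficients

**Step 6 (cutoffs and phases).** We assign to each band a chirp with the delay interval reserved for it. Let $\chi_{A_j},\chi_{F_i}$ be the cutoffs of Section 4 on $NA_j,NF_i$ with $w=N^{3/4}$, and $\chi_{B_j}$ those on $NB_j$ with $w=qN^{3/4}$; for large $N$ these widths are at most half the band lengths. The choice of widths gives
$$\chi_{B_j}(q\eta)=\chi_{A_j}(\eta).\tag{11}$$
The phases are quadratic polynomials:

* $\psi_{F_i}'(\xi)=2\pi\big(\tau_i+s_0(\xi/N-f_i)\big)$ and $\psi_{A_j}'(\xi)=2\pi\big(2m_j+s_1(\xi/N-\alpha_j)\big)$, with arbitrary constants;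
* $\psi_{D,j}(\xi)=q\,\psi_{A_j}(\xi/q)+(q-1)\frac\pi4$, so that $\psi_{D,j}'(\xi)=\psi_{A_j}'(\xi/q)=2\pi\big(2m_j+\frac{s_1}q(\xi/N-\beta_j)\big)$;
* $\psi_{0,j}'(\xi)=2\pi\big(m_j+s_0(\xi/N-\beta_j)\big)$, with the constant chosen in Step 10.

**Step 7 (definition of $\hat c_k$).** Here we build coefficients of modulus at most $1$, and exactly $1$ away from the band ends. Put $z_j(k)=e^{-i(\psi_{0,j}(k)-\psi_{D,j}(k))}$ and
$$\hat c_k=\sum_i\chi_{F_i}(k)e^{-i\psi_{F_i}(k)}+\sum_j\chi_{A_j}(k)e^{-i\psi_{A_j}(k)}+\sum_j\chi_{B_j}(k)e^{-i\psi_{0,j}(k)}\mathcal B(z_j(k)).$$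
The bands have disjoint interiors and $|\mathcal B|=1$, so at most one term is nonzero for each $k$, and $|\hat c_k|\le1$. Moreover $\hat c_k=0$ for integers $k\notin\Lambda_N$; if $0\in\Omega$, then $0$ is an endpoint, where the cutoff vanishes. Let $E=\{k\in\Lambda_N:|\hat c_k|<1\}$. Every $k\in\Lambda_N$ lies in $N$ times some band, and if its distance to the ends is at least the cutoff width then $|\hat c_k|=1$. So $E$ is contained in the $qN^{3/4}$-neighborhoods of finitely many points, and $|E|=O(N^{3/4})$.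

**Step 8 (decomposition into chirps).** This step lists all the chirps present and their delay intervals. Let
$$\psi_{n,j}=\psi_{0,j}+n(\psi_{0,j}-\psi_{D,j}),\qquad S_{j,n}(t)=\sum_k\chi_{B_j}(k)e^{i(kt-\psi_{n,j}(k))},$$
and let $S_{F_i},S_{A_j}$ be the analogous sums. Note $\psi_{-1,j}=\psi_{D,j}$. Since $e^{-i\psi_{0,j}}z_j^n=e^{-i\psi_{n,j}}$, the expansion (5) gives
$$\sum_k\hat c_ke^{ikt}=\sum_iS_{F_i}+\sum_jS_{A_j}+\sum_j\Big(-aS_{j,-1}+(1-a^2)\sum_{n\ge0}a^nS_{j,n}\Big);\tag{12}$$
the interchange is harmless, as there are finitely many $k$ and a geometric series in $n$. Here $\psi_{n,j}''=\frac{2\pi}N\big((n+1)s_0-n\frac{s_1}q\big)=2\pi s^{(n)}/N$, and for $\xi=N(\beta_j+x)$, $0\le x\le\ell$,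
$$\frac{\psi_{n,j}'(\xi)}{2\pi}=(n+1)(m_j+s_0x)-n\Big(2m_j+\frac{s_1}qx\Big)=(1-n)m_j+s^{(n)}x.\tag{13}$$
So the delay intervals modulo $1$ are: $T_i$ for $S_{F_i}$; $P_j$ for $S_{A_j}$ and also for $S_{j,-1}$; $M_j$ for $S_{j,0}$; $Z$ for $S_{j,1}$, whatever $j$; $R_j$ for $S_{j,2}$. All have length at most $1$.

## 10. The size of the signal

We apply Lemma 1 with $\sigma=\min(1,s_1/q)$ to every chirp in (12). All bands have length at most $N$, and by (9) all slopes are at least $\sigma$. For the finitely many chirps other than the $S_{j,n}$ with $n\ge3$, the total error is $O(1)$, and each has at most one nonzero main term at each $t$. We bound the main terms, according to where $t/2\pi$ lies modulo $1$.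

**Step 9 (single chirps, and the chirp with its harmonic).** The aim is the level $\sqrt{N/s_0}$ on the $T_i$, $M_j$ and $P_j$.

If $t/2\pi\in\mathrm{int}\,T_i$, there is one main term, of modulus at most $\sqrt{N/s_0}$. If $t/2\pi\in\mathrm{int}\,M_j$, the main term is that of $(1-a^2)S_{j,0}$, of modulus at most $(1-a^2)\sqrt{N/s_0}$.

Let $t/2\pi\in\mathrm{int}\,P_j$. Choose $m$ with $\tau=t-2\pi m\in2\pi\,\mathrm{int}\,P_j$, let $\psi_{A_j}'(\eta)=\tau$ and
$$\Theta=\tau\eta-\psi_{A_j}(\eta)-\frac\pi4.$$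
The main term of $S_{A_j}$ is $\sqrt{N/s_1}\,\chi_{A_j}(\eta)e^{i\Theta}$. For $S_{j,-1}$, with slope $s_1/q$, the stationary point is $q\eta$, because $\psi_{D,j}'(q\eta)=\psi_{A_j}'(\eta)=\tau$. Its phase, including the factor $e^{-i\pi/4}$, is
$$q\tau\eta-q\,\psi_{A_j}(\eta)-\frac{(q-1)\pi}4-\frac\pi4=q\Theta;$$
this is what the constant $(q-1)\frac\pi4$ was for. Its amplitude is $\sqrt{qN/s_1}\,\chi_{B_j}(q\eta)=\sqrt{qN/s_1}\,\chi_{A_j}(\eta)$ by (11). As $b=\sqrt q\,a$, the real part of the main terms of $S_{A_j}-aS_{j,-1}$ is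
$$\sqrt{N/s_1}\;\chi_{A_j}(\eta)\,(\cos\Theta-b\cos q\Theta).$$
By (3), which applies since $bq^2\le1$ and $q$ is odd, its modulus is at most $\sqrt{N/s_1}\,(1-b)=\sqrt{N/s_0}$.

**Step 10 (the slot $Z$).** Here the $K$ first-order ghosts meet, and we choose the free constants so that Lemma 3 applies. Let $\tau=t-2\pi m=2\pi s^{(1)}x$ with $0<x<\ell$. By (13) the stationary point for $S_{j,1}$ is $\xi=N(\beta_j+x)$, and $\chi_{B_j}(N(\beta_j+x))$ does not depend on $j$, since the $B_j$ are translates of each other with equal cutoff widths. The $\tau$-derivative of the phase $\tau\xi-\psi_{1,j}(\xi)$ at the stationary point $\xi=\xi(\tau)$ is $\xi+(\tau-\psi_{1,j}'(\xi))\xi'=\xi=N\beta_j+\frac{N\tau}{2\pi s^{(1)}}$. At $\tau=0$ the stationary point is $N\beta_j$. Hence the phase is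
$$N\beta_j\tau+\frac{N\tau^2}{4\pi s^{(1)}}+\kappa_j,\qquad\kappa_j=-\psi_{1,j}(N\beta_j)=-2\psi_{0,j}(N\beta_j)+\psi_{D,j}(N\beta_j).$$
Choose the constant in $\psi_{0,j}$ so that $e^{i\kappa_j}=\epsilon_j$, with the signs of Lemma 3. No other estimate depends on this constant; in particular $\psi_{D,j}$ does not. Since $\beta_j=\beta_1+(j-1)\ell$, the factors common to all $j$ come out, and the main term of $(1-a^2)a\sum_jS_{j,1}$ has modulus at most
$$a\sqrt{N/s^{(1)}}\,\Big|\sum_{j=1}^K\epsilon_je^{i(j-1)N\ell\tau}\Big|\le a\sqrt{2K}\,\sqrt{N/s^{(1)}}=\sqrt2\,c\,\sqrt{N/s^{(1)}}\le\sqrt{N/s_0},$$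
because $s^{(1)}\ge s_0$ and $c\le\frac1{10}$.

**Step 11 (at most one case at a time).** We check that the bounds of Steps 9 and 10 are not added. The intervals $T_i,M_j,P_j,Z$ lie in $[0,1]$ and have pairwise disjoint interiors. So at each $t$ at most one of the cases occurs, with a single index $i$ or $j$ for $T_i,M_j,P_j$. If $t/2\pi$ is interior to none of these intervals, all these main terms vanish. So the real part of the main terms of all chirps except the $S_{j,n}$, $n\ge2$, is at most $\sqrt{N/s_0}$ in modulus.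

**Step 12 (ghosts of order two and more).** It remains to bound what is superposed on this. For $n=2$ the $R_j$ have disjoint interiors modulo $1$ and length at most $1$, so at each $t$ at most one $j$ contributes a main term, of modulus at most $a^2\sqrt{N/s^{(2)}}\le a^2\sqrt N$.

For $n\ge3$, Lemma 1 allows at most $s^{(n)}+1$ main terms, and by (9)
$$|S_{j,n}|\le\sqrt{N/s^{(n)}}\,(s^{(n)}+1)+C(1+s^{(n)})^2\le(2n+3)\sqrt N+C(2n+3)^2,$$
with $C$ independent of $n$. Since $a\le\frac1{10}$, the total over $j$ and $n\ge3$ is at most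
$$K\sqrt N\sum_{n\ge3}(2n+3)a^n+O(1)=Ka^3\sqrt N\Big(\frac9{1-a}+\frac{2a}{(1-a)^2}\Big)+O(1)\le12Ka^3\sqrt N+O(1);$$
for $a\le\frac1{10}$ the parenthesis is at most $10+0.25$.

**Step 13 (sum of all contributions).** We compare gain and losses. Uniformly in $t$, using $Ka^2=c^2$, then (8), and then (6) and $12c^2\le\frac\delta{16\sqrt q}$,
$$\Big|\mathrm{Re}\sum_k\hat c_ke^{ikt}\Big|\le\sqrt N\big(s_0^{-1/2}+a^2+12Ka^3\big)+O(1)\le\sqrt N\Big(1-\frac{\delta a}{4\sqrt q}+a(a+12c^2)\Big)+O(1),$$
and $a+12c^2\le\frac\delta{8\sqrt q}$, so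
$$\Big|\mathrm{Re}\sum_k\hat c_ke^{ikt}\Big|\le\sqrt N\Big(1-\frac{\delta a}{8\sqrt q}\Big)+O(1).\tag{14}$$

## 11. Unimodular coefficients and the constant $10^{-8}$

**Step 14 (repair).** The last step makes all coefficients unimodular. Let $c_k=\hat c_k$ for $k\in\Lambda_N\setminus E$, and on $E$ use Lemma 2 with $D=\max\Lambda_N=O(N)$. As $|E|=O(N^{3/4})$, the error is $O(N^{3/8}\sqrt{\log N})=o(\sqrt N)$. With $c_k=e^{i\phi_k}$, the signal
$$u(t)=\sum_{k\in\Lambda_N}\cos(kt+\phi_k)=\mathrm{Re}\sum_{k\in\Lambda_N}c_ke^{ikt}$$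
satisfies $\|u\|_\infty\le\sqrt N\big(1-\frac{\delta a}{8\sqrt q}\big)+o(\sqrt N)$ by (14), while $\|u\|_2=\sqrt{|\Lambda_N|/2}=(1+o(1))\sqrt{N/2}$. Hence
$$\limsup_{N\to\infty}CF^*(\Lambda_N)\le\sqrt2\Big(1-\frac{\delta a}{8\sqrt q}\Big)<\sqrt2.\tag{15}$$
This proves Theorem 1. $\blacksquare$

*Proof of Corollary 1.* We choose numbers in (15). Take $\Omega=[0,1]$, which has length $1$, and $q=3$, $\alpha=\frac15$, $\delta=\frac1{40}$. Then $I=[\frac15,\frac15+\frac1{120}]$ and $3I=[\frac35,\frac35+\frac1{40}]$ lie in $\Omega$, and $\alpha+\delta/q<q\alpha$. Take $c=\frac1{120}$ and $K=2^{20}$, so $a=\frac1{120\cdot1024}=\frac1{122880}$. The requirements of Step 2 hold: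

* $12c^2=\frac{12}{14400}<8.4\cdot10^{-4}<\frac\delta{16\sqrt3}\approx9.0\cdot10^{-4}$;
* $c\sqrt K=\frac{1024}{120}=8.53\ldots\ge4\sqrt3=6.92\ldots$;
* $a\approx8.1\cdot10^{-6}\le\frac\delta{16\sqrt3}$;
* $bq^2=9\sqrt3\,a<1$.

The gain is $\frac{\delta a}{8\sqrt3}>1.4\cdot10^{-8}>10^{-8}$, so $CF_N^*\le\sqrt2(1-10^{-8})$ for all sufficiently large $N$. $\blacksquare$

Together with Theorem 2,
$$\frac2{\sqrt3}\le\liminf_{N\to\infty}CF_N^*\le\limsup_{N\to\infty}CF_N^*\le\sqrt2\,(1-10^{-8})<\sqrt2.$$

## 12. Bands from $\theta N$ to $N$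

*Proof of Corollary 2.* For $\Lambda_N=\mathbb Z_{\ge1}\cap[\theta N,N]$ we have $D=N$. The average of $k^2/N^2$ over $\Lambda_N$ is a Riemann sum, so the right side of Theorem 2 tends to
$$1+\frac1{1-\theta}\int_\theta^1x^2\,dx=1+\frac{1-\theta^3}{3(1-\theta)}=\frac{4+\theta+\theta^2}3,$$
which gives the bound on the lower limit. As $\theta\to1$ this tends to $2$, so a constant below $\sqrt2$ that works for all $\theta$ at once cannot exist.

Let $\theta<\frac13$. Then $\Lambda_N$ is the set of Theorem 1 for $\Omega=[\theta,1]$. Take any closed nondegenerate interval $I\subset(\theta,\frac13)$. It lies in $\Omega$, and $3I\subset(3\theta,1)\subset\Omega$. So Theorem 1 applies with $q=3$ and gives $\limsup CF^*(\Lambda_N)<\sqrt2$. $\blacksquare$
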